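# Arbitrarily smooth, compactly supported biorthogonal wavelet bases for expanding integer matrices

## 1. Two theorems on smoothness and compact support

**Theorem A.** Let $d\ge 1$, let $M\in\mathbb Z^{d\times d}$ have all eigenvalues of modulus $>1$, and put $m=|\det M|$. For every $s\in\mathbb N$ there is a compactly supported pair of biorthogonal wavelet bases
$$X(\{\eta^{(1)},\dots,\eta^{(m-1)}\}),\qquad X(\{\tilde\eta^{(1)},\dots,\tilde\eta^{(m-1)}\})$$
with respect to $M$, with all generators in $C^s_c(\mathbb R^d)\subset W^s(L_\infty(\mathbb R^d))$. Moreover, all generators can be taken real-valued with any prescribed number of vanishing moments. They arise from real, even refinable functions $\phi,\tilde\phi\in C^s_c(\mathbb R^d)$ with $\langle\phi,\tilde\phi(\cdot-k)\rangle=\delta_{0,k}$ and $\phi(k)=\delta_{0,k}$ for $k\in\mathbb Z^d$.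

**Theorem B.** For such $M$, no generator of a compactly supported pair of biorthogonal wavelet bases can be $C^\infty$.

Let us unpack the words. Since $|\det M|$ is an integer and a product of numbers $>1$, we have $m\ge2$. For a finite set $\Psi\subset L_2(\mathbb R^d)$ the wavelet system is
$$X(\Psi)=\{\psi_{j,k}=m^{j/2}\psi(M^j\cdot-k):\ \psi\in\Psi,\ j\in\mathbb Z,\ k\in\mathbb Z^d\}.$$
The factor $m^{j/2}$ makes $f\mapsto m^{j/2}f(M^j\cdot)$ unitary on $L_2(\mathbb R^d)$.

**Definition (Bessel system, Riesz basis).** A family $(\psi_i)$ in $L_2$ is Bessel if $\sum_i|\langle f,\psi_i\rangle|^2\le C\|f\|^2$ for all $f$. It is a Riesz basis if its linear span is dense and there are $0<c\le C$ with $c\sum|c_i|^2\le\|\sum c_i\psi_i\|^2\le C\sum|c_i|^2$ for all finite sequences $(c_i)$.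

The Bessel property gives the upper bound in the second condition: $\|\sum c_i\psi_i\|=\sup_{\|f\|=1}|\sum c_i\langle\psi_i,f\rangle|\le\sqrt C\,\|(c_i)\|_{\ell_2}$.

**Definition (biorthogonal pair).** The two systems form a pair of biorthogonal wavelet bases if both are Riesz bases of $L_2(\mathbb R^d)$ and
$$\langle\eta^{(\nu)}_{j,k},\tilde\eta^{(\nu')}_{j',k'}\rangle=\delta_{\nu,\nu'}\delta_{j,j'}\delta_{k,k'}$$
for all $\nu,\nu'\in\{1,\dots,m-1\}$, $j,j'\in\mathbb Z$ and $k,k'\in\mathbb Z^d$. The pair is compactly supported if all generators are.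

For example, with $d=1$, $M=2$, the Haar function $\eta=\tilde\eta=\chi_{[0,1/2)}-\chi_{[1/2,1)}$ generates an orthonormal basis, so it is a compactly supported pair. It is not even continuous, and smoothness is what we are after.

The space $W^s(L_\infty)$ consists of all $f\in L_\infty$ whose weak derivatives of order $\le s$ exist and lie in $L_\infty$; a function in $C_c^s$ is clearly in it. A function $\eta$ has $L$ vanishing moments if $\int x^\beta\eta(x)\,dx=0$ for $|\beta|<L$. A function $\phi$ is refinable if $\phi(x)=m\sum_kc_k\phi(Mx-k)$ with finitely many $c_k\ne 0$. The hat function $\phi(x)=\max(0,1-|x|)$ is refinable for $M=2$, since $\phi(x)=\frac12\phi(2x+1)+\phi(2x)+\frac12\phi(2x-1)$.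

The question behind Theorem A is posed in "The Construction of Nonseparable Wavelet Bi-Frames and Associated Approximation Schemes" (https://archiv.ub.uni-marburg.de/diss/z2007/0693/pdf/dme.pdf). There $M$ is an isotropic dilation matrix: diagonalizable over $\mathbb C$, with all eigenvalues of one common modulus $>1$. Can one find, for each such $M$ and each $s$, a compactly supported pair with all generators in $W^s(L_\infty)$, with no bound on the supports? Theorem A answers yes, and isotropy plays no role. For instance, $\left(\begin{smallmatrix}1&1\\1&-1\end{smallmatrix}\right)$ is isotropic with eigenvalues $\pm\sqrt2$. The matrices $\mathrm{diag}(2,3)$ and $\left(\begin{smallmatrix}2&1\\0&2\end{smallmatrix}\right)$ are not isotropic but are covered.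

Theorem B fixes the order of quantifiers: "for every $s$ a pair" cannot be improved to "one pair for all $s$".

## 2. Masks, and products along orbits of $B=M^T$

Write $\hat f(\xi)=\int f(x)e^{-ix\cdot\xi}\,dx$, $B=M^T$, $\Gamma=2\pi\mathbb Z^d$. Then $B\Gamma\subset\Gamma$. Let $\Omega\ni0$ be a set of representatives of $B^{-1}\Gamma/\Gamma$, so $\#\Omega=m$; note that $-\Omega=\Omega$ modulo $\Gamma$. Let $k_0=0,k_1,\dots,k_{m-1}$ represent $\mathbb Z^d/M\mathbb Z^d$. A trig polynomial is a finite sum $\sum_kc_ke^{-ik\cdot\xi}$, $k\in\mathbb Z^d$. For $\Gamma$-periodic $u$ put $\|u\|_{C^L}=\max_{|\beta|\le L}\sup|D^\beta u|$. For functions $F,G$ put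
$$[F,G](\xi)=\sum_{\gamma\in\Gamma}F(\xi+\gamma)\overline{G(\xi+\gamma)} .$$

For $M=2$ we have $\Gamma=2\pi\mathbb Z$ and $\Omega=\{0,\pi\}$. For $M=\left(\begin{smallmatrix}1&1\\1&-1\end{smallmatrix}\right)$ we have $B^{-1}(2\pi(n_1,n_2))=\pi(n_1+n_2,n_1-n_2)$, so $\Omega=\{0,(\pi,\pi)\}$.

Since $\widehat{\psi_{j,k}}(\xi)=m^{-j/2}e^{-ik\cdot B^{-j}\xi}\hat\psi(B^{-j}\xi)$, the substitution $\xi=B^j\zeta$ gives
$$\langle f,\psi_{j,k}\rangle=(2\pi)^{-d}m^{j/2}\int\hat f(B^j\zeta)\overline{\hat\psi(\zeta)}e^{ik\cdot\zeta}\,d\zeta=(2\pi)^{-d}m^{j/2}\int_{\mathbb R^d/\Gamma}[\hat f(B^j\cdot),\hat\psi](\zeta)\,e^{ik\cdot\zeta}\,d\zeta. \tag{1}$$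
So inner products with lattice translates are Fourier coefficients of a bracket. In particular $\langle\phi,\tilde\phi(\cdot-k)\rangle=\delta_{0,k}$ for all $k$ means $[\hat\phi,\widehat{\tilde\phi}]=1$.

In Fourier terms, refinability says $\hat\phi(B\xi)=a(\xi)\hat\phi(\xi)$ with the trig polynomial $a(\xi)=\sum c_ke^{-ik\cdot\xi}$, the mask. If $\phi$ and $\tilde\phi$ are refinable with masks $a,\tilde a$ and $[\hat\phi,\widehat{\tilde\phi}]=1$, then splitting $B^{-1}\Gamma=\bigcup_\omega(\omega+\Gamma)$ gives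
$$1=[\hat\phi,\widehat{\tilde\phi}](B\xi)=\sum_\omega (a\overline{\tilde a})(\xi+\omega)\,[\hat\phi,\widehat{\tilde\phi}](\xi+\omega)=\sum_\omega(a\overline{\tilde a})(\xi+\omega).$$
Our masks will be real, and we shall ask for slightly more:
$$\sum_{\omega\in\Omega}a(\xi+\omega)=1,\qquad\sum_{\omega\in\Omega}a(\xi+\omega)\tilde a(\xi+\omega)=1. \tag{2}$$
The first identity makes $\phi$ interpolating ($\phi(k)=\delta_{0,k}$), and it will make both the construction of $\tilde a$ and that of the wavelets elementary.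

Conversely, a mask $p$ with $p(0)=1$ produces $\hat\phi(\xi)=\prod_{j\ge1}p(B^{-j}\xi)$. Smoothness of $\phi$ will come from decay of this product. Put
$$\Pi_n^p(\xi)=\prod_{j=1}^np(B^{-j}\xi)=\prod_{i=0}^{n-1}p(B^i\eta),\qquad \eta=B^{-n}\xi. \tag{3}$$
Thus we must bound products of the values of the periodic function $p$ along the forward orbit of $\eta$ under $B$ on the torus $\mathbb R^d/\Gamma$.

Try this by hand with $M=2$. The hat function has mask $a(\xi)=\cos^2(\xi/2)$, and $a(\xi)+a(\xi+\pi)=1$. For the dual mask take $\tilde a(\xi)=\cos^2(\xi/2)\,(1+2\sin^2(\xi/2))$. With $c=\cos^2(\xi/2)$ and $\sigma=\sin^2(\xi/2)$,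
$$a(\xi)\tilde a(\xi)+a(\xi+\pi)\tilde a(\xi+\pi)=c^2(1+2\sigma)+\sigma^2(1+2c)=(c+\sigma)^2=1,$$
where we used $2c^2\sigma+2c\sigma^2=2c\sigma$. So (2) holds. Now follow the orbit of $2\pi/3$: doubling gives $4\pi/3\equiv-2\pi/3$, and so on, and $\tilde a(\pm2\pi/3)=\frac14(1+\frac32)=\frac58$. Hence the product function $\widehat{\tilde\phi}$ satisfies
$$\widehat{\tilde\phi}(2^n\cdot2\pi/3)=(5/8)^n\,\widehat{\tilde\phi}(2\pi/3),$$
and $\widehat{\tilde\phi}(2\pi/3)\ne0$, because $\tilde a>0$ off $\pi+2\pi\mathbb Z$ and the points $2^{-j}\cdot 2\pi/3$ avoid this set. A function in $C^1_c$ has Fourier transform $O(|\xi|^{-1})$. Here $2^n(5/8)^n=(5/4)^n\to\infty$, so $\tilde\phi\notin C^1_c$. The algebra is perfect, but one bad periodic orbit spoils the smoothness.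

## 3. Why zeros alone, or approximation alone, do not give decay

The first thing to try is to make $p$ vanish to high order at the points $\omega\in\Omega\setminus\{0\}$, as smooth refinable splines do. On its own this gives nothing. With $M=2$ and $l\ge1$ let
$$p(\xi)=\cos^{2l}(\xi/2)\,\bigl(1+K(1-\cos\xi)\bigr),\qquad K=\tfrac23(4^l-1).$$
Then $p(0)=1$ and $p$ vanishes to order $2l$ at $\pi$, but $p(\pm2\pi/3)=4^{-l}(1+\frac32K)=1$. As above, $\hat\phi(2^n\cdot2\pi/3)=\hat\phi(2\pi/3)\ne0$ for all $n$, so $\hat\phi$ does not even tend to $0$. The zeros at $\omega$ say nothing about orbits that stay away from the lattice.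

The opposite attempt starts from a mask that is good on such orbits. For $M=2$ let $p$ be the indicator of $[-\pi/2,\pi/2]+2\pi\mathbb Z$. If $\eta\in[-\pi,\pi]\setminus\{0\}$ and $p(\eta)=1$, then $|\eta|\le\pi/2$ and the distance to the lattice doubles in the next step. So an orbit starting off the lattice must hit a zero of $p$ after boundedly many steps, the bound depending only on the initial distance (up to the boundary points $\pm\pi/2$, which one further doubling sends to $\pm\pi$, where $p=0$). A smoothed version $h$ keeps this property, as we shall see. But $h$ is not a trig polynomial, so it gives no compact support, and the natural repair is to approximate $h$ uniformly by a trig polynomial $p$.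

That repair breaks at a precise place: orbits that come close to $\Gamma$. Take $M=2$ and $h$ smooth, even, $2\pi$-periodic, with $h(\xi)+h(\xi+\pi)=1$ and $h=1$ on $[-\pi/4,\pi/4]$. Then $h(\pi)=0$ and $h(\pi/2)=\frac12$. Let $p$ be a real trig polynomial with $\sup|p-h|<\frac12$, $p(0)=1$ and $p(\pi)\ne0$, no matter how small. Then $p(\pi2^{-j})>0$ for $j\ge1$, so $\hat\phi(\pi)\ne0$. The orbit of $\pi$ is $\pi,0,0,\dots$ on the torus, so $\hat\phi(2^n\pi)=p(\pi)\hat\phi(\pi)$ for all $n\ge1$: again no decay. The orbit pays the small factor $p(\pi)$ once and then sits at the lattice, where $p\approx1$, for as long as it likes.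

The two failures are complementary, and the proof combines the remedies. We take a smooth mask with the "forced zero" property and approximate it by trig polynomials in $C^L$, while keeping exactly the identities (2) and zeros of order $L$ at $\Omega\setminus\{0\}$. An orbit that spends $t$ steps near the lattice must enter at distance $\lesssim r^{-t}$ from it, where $r>1$ is an expansion rate of $B$. The step before it was then at distance $\lesssim r^{-t}$ from a zero of order $L$, which contributes a factor $\lesssim r^{-Lt}$. For $L$ large this pays for all $t$ steps.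

## 4. A norm in which $B$ expands, and its Voronoi cell

The purpose of this section is a Euclidean norm in which every application of $B$ expands, and a fundamental domain for $\Gamma$ built from it. The usual norm may fail. For $M=\left(\begin{smallmatrix}0&2\\1&0\end{smallmatrix}\right)$, which is isotropic with eigenvalues $\pm\sqrt2$, we have $B(0,1)^T=(1,0)^T$, so nothing grows in that step.

**Step 1 (adapted norm).** Fix $1<r<\min|\lambda(M)|$ and put $|\xi|^2=\sum_{n\ge0}\|r^nB^{-n}\xi\|_2^2$. The sum converges because $rB^{-1}$ has spectral radius $<1$. It is a positive definite quadratic form, hence a Euclidean norm. Moreover $|B^{-1}\xi|^2=r^{-2}\sum_{n\ge1}\|r^nB^{-n}\xi\|_2^2\le r^{-2}|\xi|^2$. So for some $\Lambda\ge r$,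
$$r|\xi|\le|B\xi|\le\Lambda|\xi| ,\qquad \xi\in\mathbb R^d. \tag{4}$$
From now on $|\cdot|$ is this norm on $\mathbb R^d$ (and $|\beta|$ is still the order of a multi-index). In the example, $B^2=2I$ and $B^{-1}\xi=(\xi_2/2,\xi_1)$, so $|\xi|^2$ is a constant times $(1+r^2)\xi_1^2+(1+r^2/4)\xi_2^2$. The expansion estimate (4) is the only thing about the eigenvalues that the proof uses, and this is why isotropy is not needed.

**Step 2 (Voronoi cell).** We need a fundamental domain on which the distance to the lattice is the norm. Let $\delta(\xi)=\min_{\gamma\in\Gamma}|\xi-\gamma|$ (with one argument, not to be confused with a Kronecker symbol). It is $\Gamma$-periodic and 1-Lipschitz. Let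
$$V=\{\xi:\ |\xi|\le|\xi-\gamma|\ \text{ for all }\gamma\in\Gamma\}.$$
Then $\delta=|\cdot|$ on $V$ and $V=-V$. With $R=\max\delta<\infty$, we have $|\xi|\le R$ on $V$, so $V$, being closed, is compact. A translate $\xi+\gamma$ lies in $V$ exactly when $-\gamma$ is a lattice point nearest to $\xi$. Two lattice points are equidistant from $\xi$ only on a hyperplane, because the norm is Euclidean. So off countably many hyperplanes the nearest point is unique, and
$$\sum_{\gamma\in\Gamma}\chi_V(\xi+\gamma)=1\quad\text{a.e.} \tag{5}$$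
Let $2\rho_0=\min_{0\ne\gamma\in\Gamma}|\gamma|$. If $|\xi|\le\rho_0$, then $|\xi-\gamma|\ge2\rho_0-\rho_0\ge|\xi|$ for $\gamma\ne0$. So $\{|\xi|\le\rho_0\}\subset V$.

**Step 3 (two radii).** Put
$$\tau=\frac{\rho_0}{2\Lambda},\qquad\epsilon=\min\Bigl\{\tau,\ \frac{(r-1)\tau}{2(r+\Lambda)}\Bigr\}.$$
We call a point near the lattice if $\delta<\tau$ and far if $\delta\ge\tau$; $\epsilon$ is a smoothing radius.

## 5. A smooth mask with a forced zero on every far orbit

**Step 1 (definition of $h$).** We smooth the indicator of $B^{-1}V$. Let $g\in C_c^\infty$ be even, $g\ge0$, $\int g=1$, $\operatorname{supp}g\subset\{|\xi|\le\epsilon\}$, and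
$$h(\xi)=\sum_{\gamma\in\Gamma}(\chi_{B^{-1}V}*g)(\xi+\gamma).$$
The sum is locally finite, so $h$ is $C^\infty$ and $\Gamma$-periodic; it is even and $\ge0$. For $M=\left(\begin{smallmatrix}1&1\\1&-1\end{smallmatrix}\right)$ the usual norm satisfies (4) with $r=\Lambda=\sqrt2$. For it $V=[-\pi,\pi]^2$ and $B^{-1}V$ is the diamond $|\xi_1|+|\xi_2|\le\pi$, whose translates by $B^{-1}\Gamma$ tile the plane.

**Step 2 (partition of unity).** This gives the first identity in (2) for $h$:
$$\sum_{\omega\in\Omega}h(\xi+\omega)=1,\qquad\text{hence }0\le h\le1. \tag{6}$$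
Indeed $\sum_{\beta\in B^{-1}\Gamma}\chi_{B^{-1}V}(\xi+\beta)=\sum_{\gamma\in\Gamma}\chi_V(B\xi+\gamma)=1$ a.e. by (5). Convolve with $g$ and use $B^{-1}\Gamma=\bigcup_\omega(\omega+\Gamma)$.

**Step 3 (where $h\ne0$, far points move away).** Let $r_1=\frac{1+r}2>1$. We claim:
$$h(\eta)\ne0,\ \delta(\eta)\ge\tau\ \Longrightarrow\ \delta(B\eta)\ge r_1\,\delta(\eta). \tag{7}$$
If $h(\eta)\ne0$, then $\eta=\gamma+B^{-1}v+e$ with $\gamma\in\Gamma$, $v\in V$, $|e|\le\epsilon$. So $\delta(\eta)\le|v|/r+\epsilon$, that is, $|v|\ge r\delta(\eta)-r\epsilon$. Since $B\gamma\in\Gamma$,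
$$\delta(B\eta)=\delta(v+Be)\ge\delta(v)-\Lambda\epsilon=|v|-\Lambda\epsilon\ge r\delta(\eta)-(r+\Lambda)\epsilon\ge r\delta(\eta)-\tfrac{r-1}2\tau\ge r_1\delta(\eta).$$

**Step 4 ($h$ is flat near $\Gamma$ and near $\omega\ne0$).** We claim
$$h=1\ \text{on}\ \{\delta\le\tau\},\qquad h(\omega+e)=0\ \text{ for }|e|\le\tau,\ \omega\in\Omega\setminus\{0\}. \tag{8}$$
If $|\xi|\le\rho_0/\Lambda=2\tau$, then $|B\xi|\le\rho_0$, so $B\xi\in V$. Thus $B^{-1}V\supset\{|\xi|\le2\tau\}$. As $2\tau-\epsilon\ge\tau$, we get $(\chi_{B^{-1}V}*g)(\xi)=1$ for $|\xi|\le\tau$. So $h\ge1$ there, and (6) gives both statements.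

**Step 5 (the forced zero).** Fix $n_0$ with $r_1^{n_0}\tau>R$. Then
$$\delta(\eta)\ge\tau\ \Longrightarrow\ \text{at least one of }h(\eta),h(B\eta),\dots,h(B^{n_0-1}\eta)\text{ is }0. \tag{9}$$
Otherwise (7) could be applied $n_0$ times, giving $\delta(B^{n_0}\eta)\ge r_1^{n_0}\tau>R=\max\delta$.

Check this by hand for $M=2$ with the absolute value, where $r=\Lambda=2$, $V=[-\pi,\pi]$, $\rho_0=\pi$, $\tau=\pi/4$, $\epsilon=\pi/32$. Here $h(\eta)\ne0$ forces $\delta(\eta)\le17\pi/32$. Let $\pi/4\le|\eta|\le\pi$ and suppose $h(\eta)h(2\eta)\ne0$. Then $|\eta|\le17\pi/32$. Also either $2|\eta|\le17\pi/32$ or $2\pi-2|\eta|\le17\pi/32$; the latter would need $|\eta|\ge47\pi/64>34\pi/64$, which is excluded. So $4|\eta|\in[\pi,17\pi/16]$ and $\delta(4\eta)\ge15\pi/16$, so $h(4\eta)=0$. Three factors suffice here.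

**Step 6 (the dual smooth mask).** Let $b=h/\sum_\omega h(\cdot+\omega)^2$. By Cauchy–Schwarz and (6) the denominator is $\ge\frac1m(\sum_\omega h(\cdot+\omega))^2=\frac1m$. It is smooth, even and $B^{-1}\Gamma$-periodic. Hence $b\in C^\infty$ is $\Gamma$-periodic and even, $0\le b\le m$, $\sum_\omega(hb)(\cdot+\omega)=1$, and $b$ has exactly the zeros of $h$. So (9) and the second half of (8) hold for $b$ as well.

## 6. Trig polynomials with exact identities and exact zeros

**Step 1 (constants, in the order they are chosen).** Everything in Sections 4 and 5, including $n_0$ and $\tau$, depends on $M$ only. Now fix $s$ and put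
$$S=s+d+1,\qquad q=\Lambda^{-S}<1,\qquad A=m+1 .$$
Here $S$ is the decay exponent we want. Since $|B\eta|\le\Lambda|\eta|$, a factor $q$ per orbit step will give it. Next choose an integer $L\ge1$, as large as we like, with $Ar^{-L}\le q$. Then let $C_1=C_1(L)$ be such that
$$|p(\omega+e)|\le C_1\varepsilon_1|e|^L\qquad(|e|\le\tau)$$
for any $\varepsilon_1\ge 0$ and any $C^L$ function $p$ with $D^\beta p(\omega)=0$ for $|\beta|<L$ and $|D^\beta p|\le\varepsilon_1$ on $\{|\xi-\omega|\le\tau\}$ for $|\beta|=L$. Such a $C_1$ exists by Taylor's formula, which gives $|p(\omega+e)|\le\varepsilon_1\sum_{|\beta|=L}|e^\beta|/\beta!$, and by equivalence of norms. Last, choose $\varepsilon_1\in(0,1]$ with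
$$A^{n_0}\varepsilon_1\le q^{n_0},\qquad A^{n_0}C_1\varepsilon_1(\tau r)^L\le q^{n_0}. \tag{10}$$

**Proposition 1.** There are real-valued even trig polynomials $a,\tilde a$ such that

1. $\sum_\omega a(\xi+\omega)=1$ and $\sum_\omega a(\xi+\omega)\tilde a(\xi+\omega)=1$;
2. $\|a-h\|_{C^L}\le\varepsilon_1$ and $\|\tilde a-b\|_{C^L}\le\varepsilon_1$;
3. $D^\beta a(\omega)=D^\beta\tilde a(\omega)=0$ for $|\beta|<L$, $\omega\in\Omega\setminus\{0\}$, and $a(0)=\tilde a(0)=1$.

**Step 2 (approximation with finitely many exact constraints).** This tool lets us keep the zeros exactly. Let $X$ be a normed space, $D\subset X$ a dense subspace, and $T:X\to\mathbb C^N$ linear and continuous. We claim that for $x\in X$ and $\varepsilon>0$ there is $y\in D$ with $Ty=Tx$ and $\|x-y\|<\varepsilon$. Indeed $TD$ is a dense subspace of the finite-dimensional space $TX$, hence equals $TX$. So there is a linear, necessarily continuous, map $\Sigma:TX\to D$ with $T\Sigma=\mathrm{id}$. If $y_n\in D$, $y_n\to x$,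 then $y_n+\Sigma(Tx-Ty_n)\in D$ converges to $x$ and has $T$-value $Tx$.

The identities (2) are infinitely many conditions, so they are handled differently: we choose $X$ to be the space they define and find projections onto $X$ that preserve trig polynomials.

**Step 3 (the mask $a$).** Let $X=\{u\in C^L(\mathbb R^d/\Gamma):\sum_\omega u(\cdot+\omega)=0\}$. Trig polynomials are dense in $C^L(\mathbb R^d/\Gamma)$, since Fejér means commute with derivatives and converge uniformly for continuous functions. The map $u\mapsto u-\frac1m\sum_\omega u(\cdot+\omega)$ is a continuous projection of $C^L$ onto $X$. It maps trig polynomials to trig polynomials, since a shift multiplies $e^{-ik\cdot\xi}$ by a constant. Hence trig polynomials in $X$ are dense in $X$.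

Apply Step 2 to $x=h-\frac1m$, which is in $X$ by (6), with $Tu=(D^\beta u(\omega))_{|\beta|<L,\ \omega\ne0}$, and put $a=y+\frac1m$. Then $\sum_\omega a(\cdot+\omega)=1$, $a$ is as $C^L$-close to $h$ as we wish, and $D^\beta a(\omega)=D^\beta h(\omega)=0$ for $|\beta|<L$, $\omega\ne0$, by (8). Replace $a$ by the average of $a(\xi),a(-\xi),\overline{a(\xi)},\overline{a(-\xi)}$. Since $-\Omega=\Omega$ modulo $\Gamma$ and $h$ is real and even, all properties persist, and now $a$ is real and even. Finally $a(0)=1-\sum_{\omega\ne0}a(\omega)=1$.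

**Step 4 (how close $a$ must be to $h$).** Given such an $a$, a smooth solution of the second identity is $b_a=a/\sum_\omega a(\cdot+\omega)^2$. The denominator is $\ge\frac1m(\sum_\omega a(\cdot+\omega))^2=\frac1m$, as $a$ is real. So $b_a$ is $C^\infty$, real and even, $\sum_\omega(ab_a)(\cdot+\omega)=1$, and by Leibniz its derivatives of order $<L$ vanish at $\omega\ne0$. Products are continuous in $C^L$, and so is inversion on functions $\ge\frac1m$. Hence $b_a\to b$ in $C^L$ as $a\to h$ in $C^L$. We fix $a$ with $\|a-h\|_{C^L}\le\varepsilon_1$ and $\|b_a-b\|_{C^L}\le\varepsilon_1/2$.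

**Step 5 (the mask $\tilde a$).** Now we approximate $b_a$ with the second identity exact. Put $Eu=\sum_\omega(au)(\cdot+\omega)$ and $X=\{u\in C^L(\mathbb R^d/\Gamma):Eu=0\}$. Since $Eu$ is $B^{-1}\Gamma$-periodic, $E(Eu)=Eu\cdot\sum_\omega a(\cdot+\omega)=Eu$. So $u\mapsto u-Eu$ is a continuous projection of $C^L$ onto $X$, and it preserves trig polynomials. Here the first identity in (2) is what makes the trick work. So trig polynomials are dense in $X$. As $E1=1=Eb_a$, we have $b_a-1\in X$. Apply Step 2 to $x=b_a-1$ with the same $T$ and $\varepsilon=\varepsilon_1/2$, and put $\tilde a=1+y$. Then $E\tilde a=1$, $\|\tilde a-b\|_{C^L}\le\varepsilon_1$, and $D^\beta\tilde a(\omega)=D^\beta b_a(\omega)=0$ for $|\beta|<L$, $\omega\neq 0$. Averaging as before keeps all of this, because $a$ and $b$ are real and even. At $\xi=0$ the identity reads $a(0)\tilde a(0)=1$, so $\tilde a(0)=1$. This proves Proposition 1. $\square$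

Since $a$ and $\tilde a$ are real and even, all their coefficients are real. Also $|a|\le1+\varepsilon_1\le A$ and $|\tilde a|\le m+\varepsilon_1\le A$.

## 7. Decay of the orbit products

Let $(p,f)$ be $(a,h)$ or $(\tilde a,b)$.

**Proposition 2.** There is $C$ with $|\Pi_n^p(\xi)|\le C(1+|\xi|)^{-S}$ for all $n\ge0$ and all $\xi\in B^nV$.

Put $\eta=B^{-n}\xi\in V$ and $\eta_i=B^i\eta$, so $\Pi^p_n(\xi)=\prod_{i=0}^{n-1}p(\eta_i)$. Call the index $i$ far if $\delta(\eta_i)\ge\tau$, near otherwise.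

**Step 1 (a long near run starts very close to $\Gamma$).** If $i$ is near, write $\eta_i=\gamma+z$ with $\gamma\in\Gamma$, $|z|=\delta(\eta_i)<\tau$. Then $\eta_{i+1}=B\gamma+Bz$ with $|Bz|\le\Lambda\tau\le\rho_0$, so $Bz\in V$ and $\delta(\eta_{i+1})=|Bz|\ge r\,\delta(\eta_i)$. Hence if $i,i+1,\dots,i+t-1$ are all near, then $r^{t-1}\delta(\eta_i)\le\delta(\eta_{i+t-1})<\tau$, that is, $\delta(\eta_i)<\tau r^{-(t-1)}$.

**Step 2 (entering the near zone costs a power of the distance).** Let $i-1$ be far and $i$ near, $\eta_i=\gamma+z$ with $|z|=\delta(\eta_i)$. Then $\eta_{i-1}=B^{-1}\gamma+B^{-1}z$ with $|B^{-1}z|\le|z|/r<\tau$, and $B^{-1}\gamma\in\omega+\Gamma$ for some $\omega\in\Omega$. Here $\omega\ne0$, since otherwise $\delta(\eta_{i-1})<\tau$. On $\{|\xi-\omega|\le\tau\}$ the function $f$ vanishes by (8), so the order-$L$ derivatives of $p$ are $\le\varepsilon_1$ there by Proposition 1(2). With Proposition 1(3) and the definition of $C_1$,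
$$|p(\eta_{i-1})|\le C_1\varepsilon_1|B^{-1}z|^L\le C_1\varepsilon_1\,\delta(\eta_i)^L .$$

**Step 3 (orbit pieces starting at a far index).** We claim that if $0\le i_0\le n$, and $i_0=n$ or $i_0$ is far, then
$$\prod_{i=i_0}^{n-1}|p(\eta_i)|\le(A/q)^{n_0}\,q^{\,n-i_0}. \tag{11}$$
If $i_0=n$ this is trivial. Otherwise split $\{i_0,\dots,n-1\}$ into maximal runs of far and of near indices; the first run is far. We treat a far run together with the near run after it.

Consider first any $n_0$ consecutive far indices $i,\dots,i+n_0-1$. By (9) for $f$, $f(\eta_{i+l})=0$ for some $l<n_0$, so $|p(\eta_{i+l})|\le\varepsilon_1$. The product over these indices is at most $A^{n_0}\varepsilon_1\le q^{n_0}$ by (10).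

Now take a far run of length $\ell$ followed by a near run of length $t\ge1$. Write $\ell=wn_0+\ell'$ with $1\le\ell'\le n_0$. The first $wn_0$ far indices contribute at most $q^{wn_0}$. Among the last $\ell'$ far indices, the last one immediately precedes the near run. By Steps 1 and 2 its factor is at most $C_1\varepsilon_1(\tau r^{-(t-1)})^L$, and all other factors are at most $A$. So these $\ell'+t$ indices contribute at most
$$A^{\ell'-1}\,C_1\varepsilon_1(\tau r^{-(t-1)})^L\,A^t\le A^{n_0}C_1\varepsilon_1(\tau r)^L\,(Ar^{-L})^t\le q^{n_0}q^t\le q^{\ell'+t},$$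
by (10) and $Ar^{-L}\le q$. In total the pair of runs contributes at most $q^{\ell+t}$.

At most one run remains: a far run of length $\ell$ ending at $n-1$. Write $\ell=wn_0+\ell'$ with $0\le\ell'<n_0$. It contributes at most $q^{wn_0}A^{\ell'}=(A/q)^{\ell'}q^{\ell}\le(A/q)^{n_0}q^\ell$. Multiplying everything gives (11).

**Step 4 (conclusion for $|\eta|\ge\tau$).** Since $\eta\in V$, $\delta(\eta)=|\eta|$, so index $0$ satisfies the hypothesis of (11) and $|\Pi^p_n(\xi)|\le(A/q)^{n_0}\Lambda^{-Sn}$. As $|\xi|\le\Lambda^nR$, we have $1+|\xi|\le\Lambda^n(1+R)$, and the asserted bound follows.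

**Step 5 (conclusion for $|\eta|<\tau$).** The orbit starts near $0$ and we must bound the initial stretch. Let $i_0$ be the first index with $|B^{i_0}\eta|\ge\tau$ ($i_0=\infty$ if $\eta=0$), and $N=\min(i_0,n)$. For $i<N$ we have $|B^i\eta|\le r^{-(N-1-i)}|B^{N-1}\eta|\le\tau r^{-(N-1-i)}$. With $|p(\zeta)-1|\le C_p|\zeta|$, which holds since $p(0)=1$ and $p$ is Lipschitz,
$$\prod_{i<N}|p(\eta_i)|\le\prod_{i<N}\bigl(1+C_p\tau r^{-(N-1-i)}\bigr)\le\exp\Bigl(\frac{C_p\tau}{1-r^{-1}}\Bigr)=:C'.$$
If $i_0\ge n$, then $|\Pi_n^p(\xi)|\le C'$, and $|\xi|=|B^n\eta|\le\Lambda\tau$ (for $n\ge1$ because $|B^{n-1}\eta|<\tau$; for $n=0$ trivially). So the bound holds with a suitable constant. If $i_0<n$, then $\tau\le|B^{i_0}\eta|\le\Lambda\tau\le\rho_0$. So $B^{i_0}\eta\in V$, $\delta(\eta_{i_0})=|B^{i_0}\eta|\ge\tau$, and $i_0$ is far. By (11), $|\Pi_n^p(\xi)|\le C'(A/q)^{n_0}\Lambda^{-S(n-i_0)}$, while $|\xi|\le\Lambda^{n-i_0}\Lambda\tau$. Again the bound follows. $\square$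

## 8. The refinable functions $\phi$ and $\tilde\phi$

**Step 1 (definition and smoothness).** Since $p(0)=1$ and $|B^{-j}\xi|\le r^{-j}|\xi|$, the products $\Pi_n^p$ converge locally uniformly. Let $\hat\phi$ and $\widehat{\tilde\phi}$ be the limits for $p=a$ and $p=\tilde a$. Then $\hat\phi(B\xi)=a(\xi)\hat\phi(\xi)$, $\widehat{\tilde\phi}(B\xi)=\tilde a(\xi)\widehat{\tilde\phi}(\xi)$, and both equal $1$ at $0$. As $0$ is interior to $V$, each $\xi$ lies in $B^nV$ for all large $n$, so Proposition 2 gives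
$$|\hat\phi(\xi)|,\ |\widehat{\tilde\phi}(\xi)|\le C(1+|\xi|)^{-S},\qquad S=s+d+1. \tag{12}$$
Hence $\xi^\beta\hat\phi\in L_1$ for $|\beta|\le s$, and the inverse Fourier transforms $\phi,\tilde\phi$ are in $C^s$ with bounded derivatives. They are real and even because $\hat\phi,\widehat{\tilde\phi}$ are.

**Step 2 (compact support).** Write $a=\sum_{k\in F}c_ke^{-ik\cdot\xi}$, $F$ finite. Since $k\cdot B^{-j}\xi=(M^{-j}k)\cdot\xi$, the function $a(B^{-j}\xi)$ is the Fourier transform of $\sum_{k\in F} c_k\delta_{M^{-j}k}$ (point masses). So $\Pi_n^a$ is the Fourier transform of a measure supported in $\sum_{j=1}^nM^{-j}F$. These sets lie in a fixed compact $K$, since $\sum_j\|M^{-j}\|<\infty$. To pass to the limit we need a uniform polynomial bound. We have $|a(\zeta)|\le1+C\min(1,|\zeta|)$. In $\prod_j(1+C\min(1,r^{-j}|\xi|))$ at most $\log_r(1+|\xi|)$ factors have $r^{-j}|\xi|\ge1$, and each is $\le1+C$. The remaining ones have product $\le\exp(C\sum_{i\ge0}r^{-i})$. Hence $|\Pi_n^a(\xi)|\le C''(1+|\xi|)^\kappa$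 for all $n$, with $\kappa=\log_r(1+C)$. By dominated convergence $\Pi_n^a\to\hat\phi$ in $\mathcal S'$, so the measures converge to $\phi$ in $\mathcal S'$ and $\operatorname{supp}\phi\subset K$. The same holds for $\tilde\phi$. So $\phi,\tilde\phi\in C_c^s$.

**Step 3 (zeros on $\Gamma\setminus\{0\}$).** These are needed for completeness later. Let $0\ne\gamma\in\Gamma$. As $0\neq B^{-j}\gamma\to0$, there is a first $j\ge1$ with $B^{-j}\gamma\notin\Gamma$. Then $B^{-j}\gamma\in B^{-1}\Gamma\setminus\Gamma$, so $B^{-j}\gamma\in\omega+\Gamma$ with $\omega\in\Omega\setminus\{0\}$ and $a(B^{-j}\gamma)=0$. Thus $\hat\phi(\gamma)=0$, and likewise $\widehat{\tilde\phi}(\gamma)=0$.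

**Step 4 (biorthogonality and interpolation).** We show
$$[\hat\phi,\widehat{\tilde\phi}]=1\qquad\text{everywhere.}\tag{13}$$
The identity for masks gives it for truncated products, and Proposition 2 provides a dominating function. Put $f_n=\Pi_n^a\,\overline{\Pi_n^{\tilde a}}\,\chi_V(B^{-n}\cdot)$. Then $f_0=\chi_V$ and $f_n(\xi)=(a\overline{\tilde a}f_{n-1})(B^{-1}\xi)$. If $\sum_\gamma f_{n-1}(\cdot+\gamma)=1$ a.e., which for $n=1$ is (5), then a.e.
$$\sum_\gamma f_n(\xi+\gamma)=\sum_\omega\sum_{\gamma'\in\Gamma}(a\overline{\tilde a}f_{n-1})(B^{-1}\xi+\omega+\gamma')=\sum_\omega(a\overline{\tilde a})(B^{-1}\xi+\omega)=1 .$$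
By Proposition 2, $|f_n(\xi)|\le C(1+|\xi|)^{-2S}$ for all $\xi$ and $n$, with $2S>d$, and $f_n\to\hat\phi\,\overline{\widehat{\tilde\phi}}$ pointwise because $B^{-n}\xi\to0\in\operatorname{int}V$. Dominated convergence for the series over $\gamma$ gives (13) a.e. The left side is continuous, since its series converges locally uniformly by (12), so (13) holds everywhere. By (1) this is $\langle\phi,\tilde\phi(\cdot-k)\rangle=\delta_{0,k}$.

The same argument with $f_n=\Pi_n^a\chi_V(B^{-n}\cdot)$, using $\sum_\omega a(\cdot+\omega)=1$ and $S>d$, gives $\sum_\gamma\hat\phi(\xi+\gamma)=1$. Taking Fourier coefficients, $\phi(k)=(2\pi)^{-d}\int\hat\phi(\xi)e^{ik\cdot\xi}\,d\xi=\delta_{0,k}$.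

## 9. Wavelet masks by an explicit matrix completion

**Step 1 (polyphase components).** We turn sums over $\Omega$ into scalar products. Writing $k=k_\mu+Ml$ in the exponents, every trig polynomial is uniquely $u(\xi)=\sum_{\mu=0}^{m-1}e^{-ik_\mu\cdot\xi}u_\mu(B\xi)$ with trig polynomials $u_\mu$. For $k\in\mathbb Z^d$, $\omega\mapsto e^{-ik\cdot\omega}$ is a character of the group $B^{-1}\Gamma/\Gamma$. It is trivial iff $M^{-1}k\in\mathbb Z^d$, because $k\cdot B^{-1}(2\pi n)=2\pi(M^{-1}k)\cdot n$. Hence $\sum_\omega e^{-i(k_\mu-k_{\mu'})\cdot\omega}=m\,\delta_{\mu,\mu'}$. Since $B\omega\in\Gamma$,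
$$\sum_\omega u(\xi+\omega)\overline{v(\xi+\omega)}=m\sum_\mu(u_\mu\overline{v_\mu})(B\xi). \tag{14}$$
With $u=a$, $v=1$ this gives $a_0\equiv\frac1m$. With $u=a$, $v=\tilde a$ it gives $m\sum_\mu a_\mu\overline{\tilde a_\mu}=1$.

**Step 2 (completion).** We need $m-1$ further rows and columns completing the row of $a$ and the column of $\tilde a$ to mutually inverse matrices with trig polynomial entries. The constant component $a_0$ makes this explicit. Let $\alpha$ be the row with entries $\alpha_\mu=\sqrt m\,a_\mu$ and $\theta$ the column with entries $\theta_\mu=\sqrt m\,\overline{\tilde a_\mu}$. Then $\alpha\theta=1$ and $\alpha_0=m^{-1/2}$. For $\nu=1,\dots,m-1$ put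
$$\rho_\nu=e_\nu^T-\theta_\nu\alpha,\qquad\sigma_\nu=e_\nu-(\alpha_\nu/\alpha_0)\,e_0 .$$
The entries are trig polynomials since $\alpha_0$ is a nonzero constant. One checks $\alpha\sigma_\nu=\alpha_\nu-\alpha_\nu=0$, $\rho_\nu\theta=\theta_\nu-\theta_\nu\alpha\theta=0$, and $\rho_\nu\sigma_{\nu'}=e_\nu^T\sigma_{\nu'}-\theta_\nu\alpha\sigma_{\nu'}=\delta_{\nu,\nu'}$.

**Step 3 (the masks).** Define $a^{(0)}=a$, $\tilde a^{(0)}=\tilde a$, and for $\nu\ge1$ let $a^{(\nu)}$ and $\tilde a^{(\nu)}$ have polyphase components $m^{-1/2}\rho_{\nu,\mu}$ and $m^{-1/2}\overline{\sigma_{\nu,\mu}}$. Explicitly,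
$$a^{(\nu)}(\xi)=m^{-1/2}\bigl[e^{-ik_\nu\cdot\xi}-m\,\overline{\tilde a_\nu(B\xi)}\,a(\xi)\bigr],\qquad\tilde a^{(\nu)}(\xi)=m^{-1/2}\bigl[e^{-ik_\nu\cdot\xi}-m\,\overline{a_\nu(B\xi)}\bigr]. \tag{15}$$
Since $a$ and $\tilde a$ have components $m^{-1/2}\alpha_\mu$ and $m^{-1/2}\overline{\theta_\mu}$, Step 2 and (14) give
$$\sum_\omega a^{(\nu)}(\xi+\omega)\overline{\tilde a^{(\nu')}(\xi+\omega)}=\delta_{\nu,\nu'},\qquad0\le\nu,\nu'\le m-1. \tag{16}$$
So the square matrices $(a^{(\nu)}(\xi+\omega))_{\nu,\omega}$ and $(\overline{\tilde a^{(\nu)}(\xi+\omega)})_{\omega,\nu}$ have product $I$; hence also in the other order: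
$$\sum_{\nu=0}^{m-1}\overline{\tilde a^{(\nu)}(\xi+\omega)}\,a^{(\nu)}(\xi+\omega')=\delta_{\omega,\omega'},\qquad\omega,\omega'\in\Omega. \tag{17}$$

In the example of Section 2, with $M=2$ and $k_1=1$, we have $a=\frac12+\frac12\cos\xi$ and $\tilde a=\frac34+\frac12\cos\xi-\frac14\cos2\xi$, so $a_1(\zeta)=\tilde a_1(\zeta)=\frac14(1+e^{i\zeta})$. Then (15) gives
$$\tilde a^{(1)}=2^{-1/2}e^{-i\xi}(1-\cos\xi),\qquad a^{(1)}=2^{-1/2}e^{-i\xi}\,\tfrac12(1-\cos\xi)(2+\cos\xi).$$
With $c=\cos\xi$, the sum in (16) for $\nu=\nu'=1$ is $\frac14[(1-c)^2(2+c)+(1+c)^2(2-c)]=\frac14[(2-3c+c^3)+(2+3c-c^3)]=1$.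

**Step 4 (the wavelets).** For $\nu=1,\dots,m-1$ define
$$\hat\eta^{(\nu)}(B\xi)=a^{(\nu)}(\xi)\hat\phi(\xi),\qquad\widehat{\tilde\eta^{(\nu)}}(B\xi)=\tilde a^{(\nu)}(\xi)\widehat{\tilde\phi}(\xi).$$
The coefficients in (15) are real because those of $a,\tilde a$ are. Since $\phi(M\cdot-k)$ has Fourier transform $m^{-1}e^{-ik\cdot B^{-1}\xi}\hat\phi(B^{-1}\xi)$, each $\eta^{(\nu)}$ is a finite real linear combination of functions $\phi(M\cdot-k)$, and each $\tilde\eta^{(\nu)}$ of functions $\tilde\phi(M\cdot-k)$. So all generators are real, compactly supported, and in $C_c^s\subset W^s(L_\infty)$.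

**Step 5 (vanishing moments).** Take (16) with $\nu\ge1$, $\nu'=0$. As $\xi\to0$,
$$a^{(\nu)}(\xi)\overline{\tilde a(\xi)}=-\sum_{\omega\ne0}a^{(\nu)}(\xi+\omega)\overline{\tilde a(\xi+\omega)}=O(|\xi|^L)$$
by Proposition 1(3). Since $\tilde a(0)=1$, $a^{(\nu)}(\xi)=O(|\xi|^L)$ and so $\hat\eta^{(\nu)}(\xi)=O(|\xi|^L)$. Thus all derivatives of $\hat\eta^{(\nu)}$ of order $<L$ vanish at $0$, which says that $\eta^{(\nu)}$ has $L$ vanishing moments. With $\nu=0$, $\nu'\ge1$ in (16), the zeros of $a$ and $a(0)=1$ give the same for $\tilde\eta^{(\nu')}$. Here $L$ was as large as we like.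

**Step 6 (biorthogonality).** Write $\eta^{(0)}=\phi$, $\tilde\eta^{(0)}=\tilde\phi$. For $\nu,\nu'\ge0$, by (13) and (16),
$$[\hat\eta^{(\nu)},\widehat{\tilde\eta^{(\nu')}}](\xi)=\sum_\omega(a^{(\nu)}\overline{\tilde a^{(\nu')}})(B^{-1}\xi+\omega)\,[\hat\phi,\widehat{\tilde\phi}](B^{-1}\xi+\omega)=\delta_{\nu,\nu'} .$$
By (1) and unitarity of dilation, $\langle\eta^{(\nu)}_{j,k},\tilde\eta^{(\nu')}_{j,k'}\rangle=\delta_{\nu,\nu'}\delta_{k,k'}$ on each level $j$, including $\nu$ or $\nu'=0$. Let now $\nu,\nu'\ge1$ and $j>j'$. Then $\tilde\eta^{(\nu')}_{j',k'}$ is a finite combination of $\tilde\phi_{j'+1,l}$, hence, by refining $j-j'-1$ times, of $\tilde\phi_{j,l}$. To all of these $\eta^{(\nu)}_{j,k}$ is orthogonal. The case $j<j'$ is symmetric. So the full biorthogonality relations hold.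

## 10. Bessel bounds, completeness, and the Riesz basis property

**Step 1 (both systems are Bessel).** Let $\psi$ be one of the $\eta^{(\nu)},\tilde\eta^{(\nu)}$, $\nu\ge1$. Since $\hat\psi(0)=0$ and $\hat\psi$ is smooth with bounded gradient, and by (12),
$$|\hat\psi(\xi)|\le C\min(|\xi|,|\xi|^{-S}),\qquad S>d .$$
Put $C_2=\sup_\zeta\sum_\gamma|\hat\psi(\zeta+\gamma)|<\infty$. By (1), Parseval on $\mathbb R^d/\Gamma$ (represented by $V$, of measure $(2\pi)^d$), and Cauchy–Schwarz over $\gamma$,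
$$\sum_k|\langle f,\psi_{j,k}\rangle|^2=(2\pi)^{-d}m^j\int_V\Bigl|\sum_\gamma\hat f(B^j(\zeta+\gamma))\overline{\hat\psi(\zeta+\gamma)}\Bigr|^2d\zeta$$
$$\le(2\pi)^{-d}m^jC_2\int_{\mathbb R^d}|\hat f(B^j\zeta)|^2|\hat\psi(\zeta)|\,d\zeta=(2\pi)^{-d}C_2\int|\hat f(\xi)|^2\,|\hat\psi(B^{-j}\xi)|\,d\xi .$$
It remains to bound $\sum_j|\hat\psi(B^{-j}\xi)|$. For $\xi\ne0$ the numbers $|B^{-j}\xi|$ decrease strictly in $j$, from $\infty$ to $0$, by (4). Let $j_0$ be the largest $j$ with $|B^{-j}\xi|\ge1$. Then $|B^{-j}\xi|\ge r^{j_0-j}$ for $j\le j_0$ and $|B^{-j}\xi|<r^{-(j-j_0-1)}$ for $j>j_0$. So the sum is at most $C\sum_{i\ge0}r^{-Si}+C\sum_{i\ge0}r^{-i}$, uniformly in $\xi$. Hence $\sum_{j,k}|\langle f,\psi_{j,k}\rangle|^2\le C\|f\|^2$.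

**Step 2 (the projections $Q_j$).** To prove completeness we sum the wavelet levels into one operator. Let $Q_jf=\sum_k\langle f,\tilde\phi_{j,k}\rangle\phi_{j,k}$. By (1), $\langle f,\tilde\phi_{0,k}\rangle$ are the Fourier coefficients of $[\hat f,\widehat{\tilde\phi}]$. This function is in $L_2(\mathbb R^d/\Gamma)$ because $|[\hat f,\widehat{\tilde\phi}]|^2\le[\hat f,\hat f]\,[\widehat{\tilde\phi},\widehat{\tilde\phi}]$ and the last bracket is bounded by (12). For $c\in\ell_2(\mathbb Z^d)$,
$$\Bigl\|\sum_kc_k\phi_{0,k}\Bigr\|^2=(2\pi)^{-d}\int_V\Bigl|\sum_kc_ke^{-ik\cdot\xi}\Bigr|^2[\hat\phi,\hat\phi](\xi)\,d\xi\le C\|c\|_{\ell_2}^2. \tag{18}$$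
So $Q_0$ is well defined and bounded, with $\widehat{Q_0f}=[\hat f,\widehat{\tilde\phi}]\hat\phi$. Conjugating with the unitary dilation, $\|Q_j\|=\|Q_0\|$ and
$$\widehat{Q_jf}(B^j\xi)=[\hat f(B^j\cdot),\widehat{\tilde\phi}](\xi)\,\hat\phi(\xi). \tag{19}$$

**Step 3 (one level up).** We claim
$$Q_{j+1}f=Q_jf+\sum_{\nu\ge1,\,k}\langle f,\tilde\eta^{(\nu)}_{j,k}\rangle\,\eta^{(\nu)}_{j,k}. \tag{20}$$
By dilation it suffices to take $j=0$. Convergence is as in Step 2, with $\eta^{(\nu)},\tilde\eta^{(\nu)}$ in place of $\phi,\tilde\phi$. Let $F=[\hat f(B\cdot),\widehat{\tilde\phi}]$. For $\nu\ge0$, splitting $B^{-1}\Gamma$ as before, $[\hat f,\widehat{\tilde\eta^{(\nu)}}](B\xi)=\sum_\omega\overline{\tilde a^{(\nu)}(\xi+\omega)}F(\xi+\omega)$. So the Fourier transform of the right side of (20) at $B\xi$ is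
$$\sum_{\nu\ge0}[\hat f,\widehat{\tilde\eta^{(\nu)}}](B\xi)\,a^{(\nu)}(\xi)\hat\phi(\xi)=\hat\phi(\xi)\sum_\omega F(\xi+\omega)\sum_{\nu}a^{(\nu)}(\xi)\overline{\tilde a^{(\nu)}(\xi+\omega)}=\hat\phi(\xi)F(\xi),$$
by (17) with $\omega'=0$. By (19) this is $\widehat{Q_1f}(B\xi)$.

**Step 4 ($Q_jf\to f$ as $j\to+\infty$).** By uniform boundedness it suffices to take $\hat f$ bounded with support in $\{|\xi|\le\rho\}$. For large $j$, $\hat f(B^j\cdot)$ is supported in $\{|\zeta|\le\rho r^{-j}\}$, inside the interior of $V$. For $\zeta\in V$ and any $\gamma$ we then have a.e. $[\hat f(B^j\cdot),\widehat{\tilde\phi}](\zeta+\gamma)=\hat f(B^j\zeta)\overline{\widehat{\tilde\phi}(\zeta)}$, and $\hat f(B^j(\zeta+\gamma))=0$ if $\gamma\ne0$. Splitting $\mathbb R^d$ into the sets $V+\gamma$ and using (19),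
$$\|Q_jf-f\|^2=(2\pi)^{-d}m^j\int_V|\hat f(B^j\zeta)|^2\Bigl\{\bigl|\overline{\widehat{\tilde\phi}(\zeta)}\hat\phi(\zeta)-1\bigr|^2+|\widehat{\tilde\phi}(\zeta)|^2\sum_{\gamma\ne0}|\hat\phi(\zeta+\gamma)|^2\Bigr\}d\zeta .$$
The brace is continuous and vanishes at $\zeta=0$, because $\hat\phi(0)=\widehat{\tilde\phi}(0)=1$ and $\hat\phi(\gamma)=0$ for $0\ne\gamma\in\Gamma$. So the right side is at most $\sup_{|\zeta|\le\rho r^{-j}}\{\cdot\}\,\|f\|^2\to0$.

**Step 5 ($Q_jf\to0$ as $j\to-\infty$).** It suffices to take $f$ supported in a bounded set $K$. By (18), dilated, and Cauchy–Schwarz on $K$,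
$$\|Q_jf\|^2\le C\sum_k|\langle f,\tilde\phi_{j,k}\rangle|^2\le C\|f\|^2\sum_k\int_{M^jK-k}|\tilde\phi|^2 .$$
As $j\to-\infty$ the sets $M^jK$ shrink to $0$. So only boundedly many $k$ contribute, and since $\tilde\phi$ is bounded the sum is at most $C'|M^jK|=C'm^j|K|\to0$.

**Step 6 (completeness).** If $f\perp\tilde\eta^{(\nu)}_{j,k}$ for all $\nu\ge1,j,k$, then (20) gives $Q_{j+1}f=Q_jf$ for all $j$, so $f=\lim_{j\to\infty}Q_jf=\lim_{j\to-\infty}Q_jf=0$. So the span of the $\tilde\eta$-system is dense. For the $\eta$-system exchange the roles of $\phi$ and $\tilde\phi$ in Steps 2 to 5. The only inputs are $\widehat{\tilde\phi}(\gamma)=0$ for $0\ne\gamma\in\Gamma$, which we have, and $\sum_\nu\tilde a^{(\nu)}(\xi)\overline{a^{(\nu)}(\xi+\omega')}=\delta_{\omega',0}$, which is the complex conjugate of (17) with $\omega=0$.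

**Step 7 (Riesz bases).** Write $i=(\nu,j,k)$ and let $f=\sum_ic_i\eta_i$ be a finite combination. Since $(\eta_i)$ is Bessel, $\|f\|^2\le C\|c\|_{\ell_2}^2$. By biorthogonality $c_i=\langle f,\tilde\eta_i\rangle$, and since $(\tilde\eta_i)$ is Bessel, $\|c\|_{\ell_2}^2\le C\|f\|^2$. With completeness, $(\eta_i)$ is a Riesz basis; likewise $(\tilde\eta_i)$. This proves Theorem A. In particular the answer to the question is affirmative for every isotropic dilation matrix and every $s$. $\blacksquare$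

## 11. A $C^\infty$ generator would annihilate its partner: proof of Theorem B

For $d=1$, $M=2$ the mechanism is short. If $\eta\in C_c^\infty$, orthogonality of $\tilde\eta$ and its translates to $\eta_{-J,0}$ for all $J\ge1$ will force $\widehat{\tilde\eta}(2^{-J}\zeta)=O(2^{-JN})$ for every $N$ and all $\zeta$ in some interval. Then the entire function $\widehat{\tilde\eta}$ vanishes to infinite order at $0$, so $\tilde\eta=0$. In higher dimension $B^{-J}$ shrinks at different rates in different directions, and the last deduction needs the extra care of Step 3.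

Let $\eta=\eta^{(\nu)}$, $\tilde\eta=\tilde\eta^{(\nu)}$ belong to a compactly supported pair and suppose $\eta\in C^\infty$; the case $\tilde\eta\in C^\infty$ is symmetric. Both are nonzero, as $\langle\eta,\tilde\eta\rangle=1$. We use the norm $|\cdot|$ and (4).

**Step 1 (orthogonality across levels as a pointwise identity).** For $J\ge1$ and all $l\in\mathbb Z^d$,
$$0=\langle\eta_{-J,0},\tilde\eta_{0,l}\rangle=(2\pi)^{-d}m^{J/2}\int\hat\eta(B^J\xi)\overline{\widehat{\tilde\eta}(\xi)}e^{il\cdot\xi}\,d\xi .$$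
So all Fourier coefficients of $\sum_\gamma\hat\eta(B^J(\xi+\gamma))\overline{\widehat{\tilde\eta}(\xi+\gamma)}$ vanish. Since $\hat\eta$ decays rapidly and $\widehat{\tilde\eta}$ is bounded and continuous ($\tilde\eta\in L_1$, being in $L_2$ with compact support), this series converges to a continuous function, which is therefore $0$ everywhere. Put $\xi=B^{-J}\zeta$ and isolate $\gamma=0$:
$$|\hat\eta(\zeta)|\,|\widehat{\tilde\eta}(B^{-J}\zeta)|\le\|\tilde\eta\|_1\sum_{0\ne\gamma\in\Gamma}|\hat\eta(\zeta+B^J\gamma)| .$$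

**Step 2 (rapid decay along $B^{-J}$).** For $\zeta$ in a bounded set and $J$ large, $|\zeta+B^J\gamma|\ge r^J|\gamma|-|\zeta|\ge\frac12r^J|\gamma|$ for all $\gamma\ne0$. As $\hat\eta$ decays rapidly, the right side is at most $C_Nr^{-JN}$ for every $N$: take $N>d$, so that $\sum_{\gamma\ne0}|\gamma|^{-N}<\infty$; smaller $N$ follow. Choose an open ball $O$ with $|\hat\eta|\ge c>0$ on $O$. Then $g:=\widehat{\tilde\eta}$ satisfies, for some $J_0$ and every $N$,
$$|g(B^{-J}\zeta)|\le C_N'\,r^{-JN},\qquad\zeta\in O,\ J\ge J_0. \tag{21}$$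

**Step 3 (contradiction at the lowest Taylor order).** Since $\tilde\eta$ has compact support, $g$ extends to an entire function, and $g\not\equiv0$. Let $g_n\ne0$ be its lowest-degree nonzero homogeneous Taylor part at $0$, of degree $n$. Choose $N\ge n+1$ with $r^N>\Lambda^n$, and let $T$ be the Taylor polynomial of $g$ at $0$ of degree $N-1$. Since $|g-T|\le C|\cdot|^N$ near $0$ and $|B^{-J}\zeta|\le r^{-J}|\zeta|$, (21) yields $\sup_O|T\circ B^{-J}|\le Cr^{-JN}$ for large $J$. Now $T\circ B^{-J}$ is a polynomial of degree $\le N-1$ whose degree-$n$ homogeneous part is $g_n\circ B^{-J}$. On the finite-dimensional space of polynomials of degree $\le N-1$, $\sup_O|\cdot|$ is a norm, and taking the degree-$n$ part is a bounded map into the same space with the norm $\sup_{|\zeta|\le1}|\cdot|$. Hence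
$$\sup_{|\zeta|\le1}|g_n(B^{-J}\zeta)|\le C'r^{-JN}.$$
On the other hand, if $|\xi|\le\Lambda^{-J}$ then $|B^J\xi|\le1$. So $B^{-J}\{|\zeta|\le1\}\supset\{|\xi|\le\Lambda^{-J}\}$, and by homogeneity the left side is at least $\Lambda^{-Jn}\sup_{|\xi|\le1}|g_n|$, where $\sup_{|\xi|\le1}|g_n|>0$. Thus $(r^N/\Lambda^n)^J$ stays bounded as $J\to\infty$, contradicting $r^N>\Lambda^n$. $\blacksquare$
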